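\title{Weighted counts of $\pi'$-classes and Carter subgroups:\\ a counterexample to a conjecture of Navarro and Sambale}

\begin{abstract}
Navarro and Sambale conjectured that the number of conjugacy classes of $\pi'$-elements of a finite $\pi$-separable group $G$ equals $\sum_P\mu(P)\,k^0(\mathbf N_G(P)/P)$. Here $P$ runs through the $\pi$-subgroups up to conjugation, $k^0$ counts irreducible characters of $\pi$-defect zero, and $\mu$ is a weight defined recursively through self-normalizing subgroups. We show that the conjecture is false: for $G=A_5\wr C_7$ and $\pi=\{2,3,5\}$ the two sides are $7$ and $71287$. The formula does hold for all groups with a normal $\pi$-complement. If $\pi$ is not the set of all primes, it holds for all groups of $\pi'$-length at most $1$ if and only if every finite $\pi$-group has a nilpotent self-normalizing subgroup.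
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. Let $\pi$ be a set of primes and $\pi'$ its complement. A \emph{$\pi$-number} is a positive integer whose prime divisors all lie in $\pi$; a \emph{$\pi$-group} or \emph{$\pi$-element} is one whose order is a $\pi$-number. A \emph{Hall $\pi$-subgroup} is a $\pi$-subgroup whose index is a $\pi'$-number. A group $G$ is \emph{$\pi$-separable} if it has normal subgroups $1=G_0\le G_1\le\dots\le G_r=G$ such that each $G_i/G_{i-1}$ is a $\pi$-group or a $\pi'$-group.

Let $l(G)$ be the number of conjugacy classes of $\pi'$-elements of $G$. A character $\chi\in\operatorname{Irr}(X)$ has \emph{$\pi$-defect zero} if $|X|/\chi(1)$ is a $\pi'$-number, and $k^0(X)$ denotes the number of such characters of $X$. For $\pi=\{p\}$, the number $l(G)$ counts the irreducible $p$-Brauer characters of $G$ and $k^0(X)$ counts the $p$-blocks of defect zero of $X$. A theorem of Navarro and Sambale (see \cite{talk}) computes $l(G)$ from the normalizers of $\pi$-subgroups: if $G$ is $\pi$-separable with solvable Hall $\pi$-subgroups, then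
\begin{equation}\label{eq:nilpotent}
l(G)=\sum_{P\ \text{nilpotent}}k^0(\mathbf N_G(P)/P),
\end{equation}
where $P$ runs through the nilpotent $\pi$-subgroups of $G$ up to conjugation. For $\pi=\{p\}$ this is Alperin's weight conjecture for $p$-solvable groups.

What should replace \eqref{eq:nilpotent} when the Hall $\pi$-subgroups are not solvable? The two extreme cases show what is at stake. If $G$ is a $\pi'$-group, only $P=1$ occurs, every character has $\pi$-defect zero, and \eqref{eq:nilpotent} says that $G$ has as many irreducible characters as classes. If $G$ is a $\pi$-group, then $l(G)=1$, and $k^0(\mathbf N_G(P)/P)$ is $1$ when $P$ is \emph{self-normalizing}, that is $\mathbf N_G(P)=P$, and $0$ otherwise (Lemma~\ref{lem:k0}). A nilpotent self-normalizing subgroup is called a \emph{Carter subgroup}, so \eqref{eq:nilpotent} now says that $G$ has exactly one class of Carter subgroups. For solvable $G$ this is Carter's theorem. For $G=A_5$ it is false: the nilpotent subgroups of $A_5$ are isomorphic to $1,C_2,C_3,C_5,V_4$, their normalizers are $A_5,V_4,S_3,D_{10},A_4$, and so $A_5$ has no Carter subgroup.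

The natural repair is to let all $\pi$-subgroups $P$ contribute, each with a weight that depends only on the isomorphism type of $P$. There is no choice in the weight. If the weighted formula is to hold for $\pi$-groups, then in every $\pi$-group the weights of the classes of self-normalizing subgroups must add up to $1$. This forces the recursive definition
\[
\mu(P)=1-\sum_{Q<P,\ \mathbf N_P(Q)=Q}\mu(Q),
\]
where $Q$ runs over the proper self-normalizing subgroups of $P$ up to conjugation in $P$; in particular $\mu(1)=1$. The weight $\mu(P)$ is defined for every group $P$ and is an isomorphism invariant. Put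
\[
\Sigma(G)=\sum_P\mu(P)\,k^0(\mathbf N_G(P)/P),
\]
where $P$ runs through all $\pi$-subgroups of $G$ up to conjugation.

\medskip
\noindent\textbf{Conjecture} (Navarro--Sambale; see \cite{talk}). \emph{For every $\pi$-separable group $G$,}
\begin{equation}\label{eq:conj}
l(G)=\Sigma(G).
\end{equation}

The evidence is good. Formula \eqref{eq:conj} holds for $\pi'$-groups because $\mu(1)=1$, and for $\pi$-groups by construction; in particular it always holds when $\pi$ is the set of all primes. On solvable groups $\mu$ is the indicator function of nilpotency (Lemma~\ref{lem:indicator}), and every $\pi$-subgroup of a $\pi$-separable group lies in a Hall $\pi$-subgroup, so \eqref{eq:conj} reduces to \eqref{eq:nilpotent} when the Hall $\pi$-subgroups are solvable. Nevertheless the conjecture is false. Write $A_5\wr C_p=A_5^p\rtimes C_p$, with $C_p$ permuting the $p$ coordinates cyclically, and $(2p-3)!!=1\cdot3\cdot5\cdots(2p-3)$.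

\begin{theorem}\label{thm:counter}
Let $p\ge7$ be a prime, $\{2,3,5\}\subseteq\pi$, $p\notin\pi$, and $G=A_5\wr C_p$. Then $G$ is $\pi$-separable, $l(G)=p$, and
\[
\Sigma(G)=p+\Bigl(p-\frac1p\Bigr)(2p-3)!!\ \neq\ p .
\]
For $p=7$ this gives $l(G)=7$ and $\Sigma(G)=71287$.
\end{theorem}

So the conjecture fails for every $\pi\supseteq\{2,3,5\}$ other than the set of all primes. Since the $\pi$-groups force the weights, no other isomorphism-invariant weight can succeed for such $\pi$ either.

The next two theorems describe what survives. A \emph{normal $\pi$-complement} of $G$ is a normal $\pi'$-subgroup $K$ such that $G/K$ is a $\pi$-group. We say that $G$ has \emph{$\pi'$-length at most $1$} if it has normal subgroups $M_1\le L$ such that $M_1$ and $G/L$ are $\pi$-groups and $L/M_1$ is a $\pi'$-group; such a group is $\pi$-separable.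

\begin{theorem}\label{thm:positive}
\begin{enumerate}
\item[(a)] If $G$ has a normal $\pi$-complement, then \eqref{eq:conj} holds for $G$.
\item[(b)] If $G$ has $\pi'$-length at most $1$ and every $\pi$-subgroup of $G$ has a Carter subgroup, then \eqref{eq:conj} holds for $G$, and it takes the form \eqref{eq:nilpotent}.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
Let $\pi$ be a set of primes, not the set of all primes. The following are equivalent:
\begin{enumerate}
\item[(1)] formula \eqref{eq:conj} holds for all $\pi$-separable groups of $\pi'$-length at most $1$;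
\item[(2)] every $\pi$-group has a Carter subgroup;
\item[(3)] for all $\pi$-groups $P$, $\mu(P)=1$ if $P$ is nilpotent and $\mu(P)=0$ otherwise.
\end{enumerate}
If they fail, then for every prime $p\notin\pi$ there is a counterexample $G$ to \eqref{eq:conj} with a normal Hall $\pi$-subgroup of index $p$.
\end{theorem}

Thus, for groups of $\pi'$-length at most $1$, the weighted formula is valid for a given $\pi$ only when the weights add nothing to \eqref{eq:nilpotent}. We do not claim that condition (2) implies \eqref{eq:conj} for groups of larger $\pi'$-length.

\medskip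
\noindent\textbf{Why the conjecture fails.} Let $G$ have a normal $\pi$-subgroup $Y$ of prime index $p\notin\pi$. The weights of the $Y$-classes of self-normalizing subgroups of $Y$ add up to $1$ by definition. Lemma~\ref{lem:indexp} shows that \eqref{eq:conj} holds for $G$ exactly when the weights of the \emph{$G$-invariant} classes also add up to $1$. If $Y$ is solvable, a single class has nonzero weight, the class of Carter subgroups, and it is invariant because it is unique. In $Y=A_5^p$ many classes have nonzero weight, of both signs, and the sum $1$ is the result of cancellation. The cyclic shift fixes only two of them: a diagonal copy of $A_5$, of weight $1$, and $Y$ itself, of weight $(2p-3)!!$.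

Sections~\ref{sec:prelim} and~\ref{sec:A5} prove Theorem~\ref{thm:counter} with Carter's theorem and elementary character theory. Section~\ref{sec:complement} proves Theorem~\ref{thm:positive}(a) with the Glauberman--Isaacs correspondence. The remaining results rely on the classification of finite simple groups through two published theorems: the conjugacy of Carter subgroups \cite{Vdovin}, used from Section~\ref{sec:carter} on, and the description of normalizers of Sylow $2$-subgroups in simple groups \cite{Kondratev}, used once in Section~\ref{sec:minimal}.

\section{A normal Hall subgroup of prime index}\label{sec:prelim}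

Automorphisms act on the right, $x\mapsto x^\alpha$, so $\alpha\beta$ means ``first $\alpha$, then $\beta$''; $\operatorname{inn}(y)$ is the automorphism $x\mapsto x^y=y^{-1}xy$. The definition of $\mu$ says that for every group $P$
\begin{equation}\label{eq:sum}
\sum_{[Q]}\mu(Q)=1,
\end{equation}
where $[Q]$ runs over the $P$-classes of self-normalizing subgroups of $P$, including $Q=P$. We use three textbook facts.
\begin{itemize}
\item A proper subgroup of a nilpotent group is properly contained in its normalizer.
\item \emph{Carter's theorem.} A solvable group has exactly one conjugacy class of Carter subgroups.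
\item \emph{The Schur--Zassenhaus theorem.} If $M\trianglelefteq X$ and $|M|$ is coprime to $|X:M|$, then $M$ has a complement in $X$, and any two complements are conjugate if $M$ or $X/M$ is solvable. By the Feit--Thompson theorem (groups of odd order are solvable) this last condition always holds.
\end{itemize}

The first two lemmas describe how each side of \eqref{eq:conj} reacts to a normal $\pi$-subgroup.

\begin{lemma}\label{lem:k0}
If $X$ has a normal $\pi$-subgroup $Y\ne1$, then $k^0(X)=0$.
\end{lemma}

\begin{proof}
Let $\chi\in\operatorname{Irr}(X)$ have $\pi$-defect zero and let $\theta\in\operatorname{Irr}(Y)$ be a constituent of $\chi|_Y$. Then $\chi(1)/\theta(1)$ divides $|X:Y|$ by \cite[11.29]{IsaacsBook}, so in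
\[
\frac{|X|}{\chi(1)}=\frac{|X:Y|}{\chi(1)/\theta(1)}\cdot\frac{|Y|}{\theta(1)}
\]
both factors are integers. Hence $|Y|/\theta(1)$ is a $\pi'$-number. It is also a $\pi$-number, so $\theta(1)=|Y|$. Since $\theta(1)^2\le|Y|$, we get $Y=1$.
\end{proof}

\begin{lemma}\label{lem:quot}
If $M\trianglelefteq G$ is a $\pi$-group, then $l(G)=l(G/M)$.
\end{lemma}

\begin{proof}
The quotient map sends classes of $\pi'$-elements to classes of $\pi'$-elements. This map on classes is onto: if $gM$ is a $\pi'$-element, then the $\pi$-part of $g$ lies in $M$, so the $\pi'$-part of $g$ maps to $gM$. For injectivity let $x,y$ be $\pi'$-elements with conjugate images; after conjugating $x$ we may assume $xM=yM$. Then $\langle x\rangle$ and $\langle y\rangle$ are complements of $M$ in $M\langle x\rangle$, so by Schur--Zassenhaus $\langle x\rangle^u=\langle y\rangle$ for some $u\in M$. Now $x^u$ and $y$ lie in $\langle y\rangle$ and agree modulo $M$, and $\langle y\rangle\cap M=1$. Hence $x^u=y$.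
\end{proof}

\begin{lemma}\label{lem:indicator}
Suppose that every subgroup of $X$ has exactly one class of Carter subgroups; this holds if $X$ is solvable. Then $\mu(X)=1$ if $X$ is nilpotent and $\mu(X)=0$ otherwise.
\end{lemma}

\begin{proof}
Induct on $|X|$; the hypothesis passes to subgroups. A nilpotent group has no proper self-normalizing subgroup, so its weight is $1$. If $X$ is not nilpotent, its Carter subgroups are proper, and by induction they are the only proper self-normalizing subgroups of nonzero weight, each of weight $1$. So $\mu(X)=1-1=0$.
\end{proof}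

The simplest groups that are neither $\pi$-groups nor $\pi'$-groups have a single $\pi'$-factor of prime order. When this factor is on top, the characters disappear from \eqref{eq:conj} altogether.

\begin{lemma}\label{lem:indexp}
Let $Y\trianglelefteq G$ be a $\pi$-group with $|G:Y|=p$ a prime not in $\pi$. Let $F=\sum\mu(Q)$, summed over the $G$-invariant $Y$-classes $[Q]$ of self-normalizing subgroups of $Y$. Then $l(G)=p$ and
\[
\Sigma(G)-p=\Bigl(p-\frac1p\Bigr)(F-1).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:quot}, $l(G)=l(C_p)=p$. Every $\pi$-subgroup $Q$ of $G$ lies in $Y$, and $\mathbf N_Y(Q)/Q$ is a normal $\pi$-subgroup of $\mathbf N_G(Q)/Q$. By Lemma~\ref{lem:k0} only the $Q$ with $\mathbf N_Y(Q)=Q$ contribute to $\Sigma(G)$. For these, $\mathbf N_G(Q)/Q\cong\mathbf N_G(Q)Y/Y$ is a $\pi'$-group of order $1$ or $p$, so $k^0(\mathbf N_G(Q)/Q)=|\mathbf N_G(Q)Y:Y|$. The $G$-class of $Q$ is a union of $|G:\mathbf N_G(Q)Y|$ classes under $Y$. So a $G$-invariant $Y$-class is a $G$-class and contributes $p\,\mu(Q)$, while the other $Y$-classes fall into groups of $p$, each group forming one $G$-class that contributes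 $\mu(Q)$. By \eqref{eq:sum} the weights of the non-invariant $Y$-classes add up to $1-F$. Hence $\Sigma(G)=pF+\frac1p(1-F)$.
\end{proof}

The proof shows that $F\equiv1\pmod p$ in all cases; the conjecture asks for $F=1$. This is true when $G=Y\times C_p$, because then every class is invariant. A counterexample needs a group $Y$ with many classes of nonzero weight and an automorphism of order $p$ that moves them.

\section{Powers of $A_5$}\label{sec:A5}

Let $S=A_5$. We use that $S$ is nonabelian simple, that its proper subgroups are solvable, that it has no Carter subgroup, and that $|\operatorname{Out}(S)|=2$. By Lemma~\ref{lem:indicator} every proper self-normalizing subgroup of $S$ has weight $0$, so $\mu(S)=1$. In direct powers of $S$ we therefore expect contributions from self-normalizing subgroups isomorphic to smaller powers of $S$. These are products of diagonals.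

\subsection{Diagonals}

Let $T$ be a group, $I$ a finite set, $\Lambda$ a partition of $I$ and $\alpha=(\alpha_i)\in\operatorname{Aut}(T)^I$. Write $\lambda(i)$ for the block containing $i$, and put
\[
D_T(\Lambda,\alpha)=\bigl\{(x_{\lambda(i)}^{\alpha_i})_{i\in I}: x_\lambda\in T\text{ for }\lambda\in\Lambda\bigr\}\le T^I .
\]
This group is isomorphic to $T^{|\Lambda|}$: it is the direct product of one twisted diagonal copy of $T$ in $T^\lambda$ for each block $\lambda$. It is a standard fact that a subgroup of $S^I$ that projects onto every factor has this form. We prove the fact with a group of operators, since Section~\ref{sec:fiber} needs it for a minimal normal subgroup in place of a simple group.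

\begin{lemma}\label{lem:subdirect}
Let a group $\Omega$ act by automorphisms on a nonabelian group $T_i$ for each $i$ in a finite set $I$, so that $1$ and $T_i$ are the only $\Omega$-invariant normal subgroups of $T_i$. Let $E\le\prod_iT_i$ be an $\Omega$-invariant subgroup that projects onto each $T_i$. Then there is a partition $\Lambda$ of $I$ such that $E=\prod_{\lambda\in\Lambda}E_\lambda$, where $E_\lambda=E\cap\prod_{i\in\lambda}T_i$ and the projection $E_\lambda\to T_i$ is an isomorphism for each $i\in\lambda$. If all $T_i$ are copies of one group $T$, then $E=D_T(\Lambda,\beta)$ for some $\beta\in\operatorname{Aut}(T)^I$.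
\end{lemma}

\begin{proof}
Induct on $|I|$; the case $I=\varnothing$ is trivial. Fix $n\in I$, let $E'$ be the projection of $E$ to the product of the $T_i$ with $i\ne n$, and write $E'=\prod_\lambda E'_\lambda$ by induction. Each $E'_\lambda$ is $\Omega$-invariant and $\Omega$-isomorphic to some $T_i$. The subgroup $E\cap T_n$ is $\Omega$-invariant, and it is normal in $T_n$ because $E$ projects onto $T_n$. If $E\cap T_n=T_n$, then $E=E'\times T_n$ and we add the block $\{n\}$. Otherwise $E\cap T_n=1$, and $E$ is the graph of an $\Omega$-equivariant epimorphism $\phi:E'\to T_n$. The images $\phi(E'_\lambda)$ are $\Omega$-invariant normal subgroups of $T_n$; they generate $T_n$ and centralize one another. As $T_n$ is nonabelian, exactly one of them, say $\phi(E'_{\lambda_0})$, equals $T_n$, and the others are trivial. The kernel of $\phi$ on $E'_{\lambda_0}$ is a proper $\Omega$-invariant normal subgroup, hence trivial. We add $n$ to the block $\lambda_0$ and replace $E'_{\lambda_0}$ by the graph of $\phi$ on it. For the last statement fix $i_\lambda\in\lambda$ for each block, and let $\beta_i$ be the inverse of $E_\lambda\to T_{i_\lambda}$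 followed by $E_\lambda\to T_i$.
\end{proof}

To count products of diagonals up to conjugation we need a name for the combinatorial data that remain. Let $\mathfrak O$ be a finite group. An \emph{$\mathfrak O$-labeled partition} of $I$ is a partition $\Lambda$ of $I$ together with a tuple $(o_i)\in\mathfrak O^I$, where two tuples are identified if $o'_i=\gamma_{\lambda(i)}o_i$ for some elements $\gamma_\lambda\in\mathfrak O$, one for each block. Permutations of $I$ act on labeled partitions by permuting the indices.

\begin{lemma}\label{lem:diag}
Let $T\ne1$ be a group with $\mathbf Z(T)=1$.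
\begin{enumerate}
\item[(a)] $D_T(\Lambda,\alpha)=D_T(\Lambda',\alpha')$ if and only if $\Lambda=\Lambda'$ and $\alpha'_i=\gamma_{\lambda(i)}\alpha_i$ for some $\gamma_\lambda\in\operatorname{Aut}(T)$.
\item[(b)] $D_T(\Lambda,\alpha)$ is self-normalizing in $T^I$.
\item[(c)] Reducing $\alpha$ modulo $\operatorname{Inn}(T)$ gives a bijection from the $T^I$-classes of subgroups $D_T(\Lambda,\alpha)$ onto the $\operatorname{Out}(T)$-labeled partitions of $I$. It commutes with permutations of $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D=D_T(\Lambda,\alpha)$. The projection of $D$ to the coordinates $i\ne j$ is $T\times T$ if $i,j$ lie in different blocks, and it is the graph of $\alpha_i^{-1}\alpha_j$ if they lie in the same block. So $D$ determines $\Lambda$ and the products $\alpha_i^{-1}\alpha_j$ within blocks, and these determine $(\alpha_i)_{i\in\lambda}$ up to a common left factor. Conversely, a common left factor $\gamma_\lambda$ only reparametrizes $x_\lambda$.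

(b) Conjugation by $y=(y_i)\in T^I$ replaces $\alpha_i$ by $\alpha_i\operatorname{inn}(y_i)$. If $y$ normalizes $D$, then by (a) the automorphism $\alpha_i\operatorname{inn}(y_i)\alpha_i^{-1}=\operatorname{inn}(y_i^{\alpha_i^{-1}})$ depends only on the block $\lambda$ of $i$. As $\mathbf Z(T)=1$, the element $t_\lambda=y_i^{\alpha_i^{-1}}$ depends only on $\lambda$, and $y=(t_{\lambda(i)}^{\alpha_i})\in D$.

(c) By the above, $D_T(\Lambda,\alpha)$ and $D_T(\Lambda',\alpha')$ are conjugate if and only if $\Lambda=\Lambda'$ and $\alpha'_i=\gamma_{\lambda(i)}\alpha_i\operatorname{inn}(y_i)$ for some $\gamma_\lambda$ and $y_i$. This says that the images of $\alpha$ and $\alpha'$ in $\operatorname{Out}(T)^I$ define the same labeling. A permutation of the coordinates of $T^I$ permutes the indices of $\Lambda$ and $\alpha$ in the same way.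
\end{proof}

\subsection{The smallest cases}

\begin{example}\label{ex:small}
Grant for the moment that in $S^n$ only products of diagonals have nonzero weight (Proposition~\ref{prop:A5}), and let $\operatorname{Out}(S)=\{1,\epsilon\}$. A one-block labeling has a unique representative with first entry $1$.

In $S^2$ there are two classes of diagonals, labeled $(1,1)$ and $(1,\epsilon)$, each of weight $\mu(S)=1$. Hence $\mu(S^2)=1-2=-1$. The swap of coordinates sends $(1,\epsilon)$ to $(\epsilon,1)$, which is the same labeling. All three classes are invariant, their weights add up to $1$, and nothing goes wrong.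

In $S^3$ the one-block partition has the four labelings $(1,\gamma,\delta)$, and each of the three two-block partitions has two labelings, of weight $\mu(S^2)=-1$. Hence $\mu(S^3)=1-4+6=3$. The cyclic shift permutes the two-block partitions in a cycle, and it sends $(1,\gamma,\delta)$ to $(\gamma,\delta,1)\sim(1,\gamma\delta,\gamma)$, which is the same labeling only if $\gamma=\delta=1$.
\begin{center}
\begin{tabular}{lccc}
type of $\Lambda$ & classes & weight & classes fixed by the shift\\ \hline
one block & $4$ & $1$ & $1$\\
two blocks & $6$ & $-1$ & $0$\\
three blocks & $1$ & $3$ & $1$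
\end{tabular}
\end{center}
The weights of all classes add up to $4-6+3=1$, but those of the invariant classes add up to $4$. This is the phenomenon behind Theorem~\ref{thm:counter}. The group $A_5\wr C_3$ is not itself a counterexample: Lemma~\ref{lem:indexp} needs $p\notin\pi$ while $A_5$ must be a $\pi$-group, and for $3\in\pi$ the group is a $\pi$-group. The first admissible prime is $7$.
\end{example}

The values $1,-1,3$ continue as $\prod_{i<n}(1-2i)$. The next lemma solves the recursion and counts the fixed classes, for a label group of any order. For integers $m\ge1$, $k\ge0$ let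
\[
a_k(m)=\prod_{i=0}^{k-1}(1-im),\qquad a_0(m)=a_1(m)=1 .
\]

\begin{lemma}\label{lem:labeled}
Let $\mathfrak O$ be a group of order $m$.
\begin{enumerate}
\item[(a)] For $n\ge1$, the sum of $a_{|\Lambda|}(m)$ over all $\mathfrak O$-labeled partitions of $\{1,\dots,n\}$ equals $1$. The partition into singletons has one labeling and contributes $a_n(m)$.
\item[(b)] For a prime $p$, the sum of $a_{|\Lambda|}(m)$ over the $\mathfrak O$-labeled partitions of $\mathbb Z/p\mathbb Z$ fixed by the shift $i\mapsto i+1$ equals $a_p(m)+\nu$, where $\nu=|\{\gamma\in\mathfrak O:\gamma^p=1\}|$.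
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Left multiplication by $\mathfrak O$ on $\mathfrak O^\lambda$ is free, so $\Lambda$ has $\prod_\lambda m^{|\lambda|-1}=m^{n-|\Lambda|}$ labelings. For a positive integer $x$, sort the maps $\{1,\dots,n\}\to\{1,\dots,x\}$ by the partition into their nonempty fibers. This gives
\[
x^n=\sum_\Lambda x(x-1)\cdots(x-|\Lambda|+1),
\]
which is then an identity of polynomials. At $x=1/m$ the product with $k$ factors equals $m^{-k}a_k(m)$. Multiplying by $m^n$ gives $1=\sum_\Lambda m^{n-|\Lambda|}a_{|\Lambda|}(m)$.

(b) The shift permutes the blocks of an invariant partition transitively, so all blocks have the same size, $1$ or $p$. The singletons contribute $a_p(m)$. A one-block labeling $(o_i)$ is fixed if and only if there is $\gamma\in\mathfrak O$ with $o_{i+1}=\gamma o_i$ for all $i\in\mathbb Z/p\mathbb Z$. Normalizing $o_0=1$, these are the tuples $(1,\gamma,\dots,\gamma^{p-1})$ with $\gamma^p=1$. There are $\nu$ of them, and each contributes $a_1(m)=1$.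
\end{proof}

\subsection{The weight of $A_5^n$}

It remains to justify what Example~\ref{ex:small} granted. The difficulty is that the recursion for $\mu(S^n)$ leaves the family of powers of $S$: the self-normalizing subgroup $S\times A_4$ of $S^2$ is neither solvable nor a power of $S$. The family that is closed under the recursion consists of the groups $S^n\times V$ with $V$ solvable.

\begin{proposition}\label{prop:A5}
Let $V$ be a solvable group, $C$ a Carter subgroup of $V$, $n\ge0$, and $a_k=a_k(2)$.
\begin{enumerate}
\item[(a)] $\mu(S^n\times V)=a_n$ if $V$ is nilpotent, and $\mu(S^n\times V)=0$ otherwise.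
\item[(b)] The self-normalizing subgroups of $S^n\times V$ of nonzero weight are the conjugates of the subgroups $D_S(\Lambda,\alpha)\times C$, with $\Lambda$ a partition of $\{1,\dots,n\}$. Such a subgroup has weight $a_{|\Lambda|}$.
\end{enumerate}
\end{proposition}

\begin{proof}
Induct on $|S^n\times V|$. The case $n=0$ is Lemma~\ref{lem:indicator}, so let $n\ge1$ and $X=S^n\times V$.

Let $Q\le X$. Let $I$ be the set of coordinates on which $Q$ projects onto $S$, let $J$ be its complement in $\{1,\dots,n\}$, and let $D$ and $W$ be the projections of $Q$ to $S^I$ and to $S^J\times V$. By Lemma~\ref{lem:subdirect} with $\Omega=1$, $D=D_S(\Lambda,\alpha)\cong S^{|\Lambda|}$ for a partition $\Lambda$ of $I$. The group $W$ lies in a product of proper subgroups of $S$ and of $V$, so it is solvable. The last term of the derived series of $Q$ projects onto the perfect group $D$ and trivially to $W$, so it equals $D\times1$. Hence $Q=D\times W$. By Lemma~\ref{lem:diag}(b), $\mathbf N_X(Q)=D\times\mathbf N_{S^J\times V}(W)$. So $Q$ is self-normalizing in $X$ if and only if $W$ is self-normalizing in $S^J\times V$.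

Let $Q$ be proper and self-normalizing. By induction $\mu(Q)=a_{|\Lambda|}\neq0$ if $W$ is nilpotent and $\mu(Q)=0$ otherwise. Suppose $W$ is nilpotent. It lies in the product of its projections $W_j\le S$ $(j\in J)$ and $W_V\le V$, which is nilpotent; being self-normalizing, $W$ equals this product. Then each $W_j$ is a Carter subgroup of $S$, and there are none. So $J=\varnothing$, and $W$ is a Carter subgroup of $V$, conjugate to $C$ by Carter's theorem. Conversely, every $D_S(\Lambda,\alpha)\times C$ is self-normalizing, and by Lemma~\ref{lem:diag}(c) the $X$-classes of these subgroups correspond to the $\operatorname{Out}(S)$-labeled partitions of $\{1,\dots,n\}$.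

Now apply \eqref{eq:sum} and Lemma~\ref{lem:labeled}(a) with $m=2$. If $V$ is nilpotent, then $C=V$, the group $X$ is the member with $n$ blocks, and the proper members have total weight $1-a_n$; so $\mu(X)=a_n$. If $V$ is not nilpotent, all members are proper, their total weight is $1$, and $\mu(X)=0$. This proves (a), and it extends (b) to $Q=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Write $G=Y\rtimes\langle t\rangle$ with $Y=S^p$ and $t$ the cyclic shift. Since $2,3,5\in\pi$ and $p\notin\pi$, the subgroup $Y$ is a normal $\pi$-subgroup of index $p\notin\pi$. So $G$ is $\pi$-separable and Lemma~\ref{lem:indexp} applies; a $Y$-class is $G$-invariant if and only if it is fixed by $t$. By Proposition~\ref{prop:A5} with $V=1$ and Lemma~\ref{lem:diag}(c), $F$ is the sum in Lemma~\ref{lem:labeled}(b) for $\mathfrak O=\operatorname{Out}(S)$. Here $\nu=1$, as $p$ is odd and $|\mathfrak O|=2$. Therefore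
\[
F-1=a_p(2)=\prod_{i=1}^{p-1}(1-2i)=(2p-3)!!,
\]
because the number $p-1$ of negative factors is even. Lemma~\ref{lem:indexp} gives the formula. For $p=7$ we have $11!!=10395=7\cdot1485$ and $\Sigma(G)=7+48\cdot1485=71287$.
\end{proof}

\section{Groups with a normal $\pi$-complement}\label{sec:complement}

When the $\pi'$-part of $G$ is at the bottom rather than at the top, the conjecture is true with no condition on the $\pi$-part. The reason is that $\Sigma(G)$ can be rearranged as a sum of complete instances of \eqref{eq:sum}, one for each class counted by $l(G)$. To do this we must translate $k^0$, which counts characters, into a count of conjugacy classes. Let $\operatorname{Cl}(B)$ be the set of conjugacy classes of a group $B$. We recall the tools.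

\begin{itemize}
\item \emph{Clifford theory.} Let $B\trianglelefteq X$, $\theta\in\operatorname{Irr}(B)$, and let $X_\theta$ be the stabilizer of $\theta$. Each irreducible character of $X$ lies over exactly one $X$-orbit in $\operatorname{Irr}(B)$. Induction is a bijection from the irreducible characters of $X_\theta$ over $\theta$ onto those of $X$ over $\theta$. If $|B|$ is coprime to $|X_\theta:B|$, then $\theta$ extends to some $\hat\theta\in\operatorname{Irr}(X_\theta)$, and by Gallagher's theorem the irreducible characters of $X_\theta$ over $\theta$ are the distinct products $\beta\hat\theta$ with $\beta\in\operatorname{Irr}(X_\theta/B)$.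
\end{itemize}
Now let a group $U$ act by automorphisms on a group $B$ of coprime order.
\begin{itemize}
\item \emph{Glauberman's lemma} \cite[13.8--13.10]{IsaacsBook}. If $B\rtimes U$ acts on a finite set on which $B$ is transitive, then the points fixed by $U$ form one nonempty orbit of $\mathbf C_B(U)$. (One of $U$, $B$ must be solvable, which Feit--Thompson guarantees.) Applied to the $U$-invariant classes $\kappa$ of $B$, this shows that
\begin{equation}\label{eq:classes}
\kappa\mapsto\kappa\cap\mathbf C_B(U)
\end{equation}
is a bijection from the $U$-invariant classes of $B$ onto $\operatorname{Cl}(\mathbf C_B(U))$; it is onto because the $B$-class of an element of $\mathbf C_B(U)$ is $U$-invariant.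
\item \emph{The Glauberman--Isaacs correspondence.} If $U$ is solvable \cite{Glauberman} or $|B|$ is odd \cite{IsaacsAJM}, then the number of $U$-invariant irreducible characters of $B$ is $|\operatorname{Irr}(\mathbf C_B(U))|$. One of the two conditions always holds: if $U$ is not solvable, then $|U|$ is even by Feit--Thompson, so $|B|$ is odd.
\end{itemize}
An orbit is \emph{regular} if its point stabilizers are trivial.

\begin{lemma}\label{lem:regular}
Let a $\pi$-group $T$ act on a $\pi'$-group $B$. Then $k^0(B\rtimes T)$ is the number of regular $T$-orbits on $\operatorname{Cl}(B)$.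
\end{lemma}

\begin{proof}
Let $\theta\in\operatorname{Irr}(B)$, with stabilizer $B\rtimes T_\theta$. The irreducible characters $\chi$ of $B\rtimes T$ over $\theta$ correspond to the $\beta\in\operatorname{Irr}(T_\theta)$ and have degree $|T:T_\theta|\beta(1)\theta(1)$. So
\[
\frac{|B\rtimes T|}{\chi(1)}=\frac{|B|}{\theta(1)}\cdot\frac{|T_\theta|}{\beta(1)},
\]
which is a $\pi'$-number if and only if $\beta(1)=|T_\theta|$, that is, $T_\theta=1$. Hence $k^0(B\rtimes T)$ is the number of regular $T$-orbits on $\operatorname{Irr}(B)$.

Every $U\le T$ fixes equally many points of $\operatorname{Irr}(B)$ and of $\operatorname{Cl}(B)$, namely the number of classes of $\mathbf C_B(U)$, by the Glauberman--Isaacs correspondence and by \eqref{eq:classes}. For a finite $T$-set let $f(U)$ be the number of points fixed by $U$ and $e(U)$ the number with stabilizer exactly $U$. Then $f(U)=\sum_{U'\ge U}e(U')$, so $f$ determines $e$ by downward induction on $|U|$, and the number of regular orbits is $e(1)/|T|$. So the two $T$-sets have equally many regular orbits.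
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]
By Schur--Zassenhaus $G=K\rtimes P$ with $K$ a $\pi'$-group and $P$ a $\pi$-group. The $\pi'$-elements of $G$ are the elements of $K$, so $l(G)$ is the number of $P$-orbits on $\operatorname{Cl}(K)$. For $\kappa\in\operatorname{Cl}(K)$ let $P_\kappa$ be its stabilizer in $P$.

\emph{The $\pi$-subgroups.} If $Q$ is a $\pi$-subgroup of $G$, then $Q$ and $KQ\cap P$ are complements of $K$ in $KQ$, so $Q$ is conjugate to a subgroup of $P$. Let $Q,Q'\le P$ and $Q^{kx}=Q'$ with $k\in K$, $x\in P$. Then $KQ^x=KQ'$, and intersecting with $P$ gives $Q^x=Q'$. So the $G$-classes of $\pi$-subgroups correspond to the $P$-classes of subgroups of $P$. Taking $Q'=Q$ we see that $kx\in\mathbf N_G(Q)$ forces $x\in\mathbf N_P(Q)$ and then $k\in\mathbf N_K(Q)$. Moreover $[\mathbf N_K(Q),Q]\le K\cap Q=1$. With $B=\mathbf C_K(Q)$ and $T=\mathbf N_P(Q)/Q$ we obtain $\mathbf N_G(Q)/Q\cong B\rtimes T$.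

\emph{The terms.} The bijection \eqref{eq:classes}, $\kappa\mapsto\kappa\cap B$, from the $Q$-invariant classes of $K$ onto $\operatorname{Cl}(B)$ commutes with the action of $\mathbf N_P(Q)$. A class $\kappa$ is $Q$-invariant when $Q\le P_\kappa$, and then its stabilizer in $T$ is $\mathbf N_{P_\kappa}(Q)/Q$. By Lemma~\ref{lem:regular}, $k^0(\mathbf N_G(Q)/Q)$ is the number of $\mathbf N_P(Q)$-orbits of classes $\kappa\in\operatorname{Cl}(K)$ such that $Q$ is a self-normalizing subgroup of $P_\kappa$.

\emph{Double counting.} The group $P$ acts on the pairs $(Q,\kappa)$ with $\kappa\in\operatorname{Cl}(K)$ and $Q$ a self-normalizing subgroup of $P_\kappa$. Add up $\mu(Q)$ over the $P$-orbits of pairs. For fixed $Q$, the orbits of pairs whose first entry is conjugate to $Q$ correspond to the $\mathbf N_P(Q)$-orbits just counted, so the sum is $\Sigma(G)$. For fixed $\kappa$, the orbits of pairs whose second entry lies in the orbit of $\kappa$ correspond to the $P_\kappa$-classes of self-normalizing subgroups of $P_\kappa$, and they contribute $1$ by \eqref{eq:sum}. So the sum is also the number of $P$-orbits on $\operatorname{Cl}(K)$,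 which is $l(G)$.
\end{proof}

\section{Carter subgroups and $\pi'$-length at most $1$}\label{sec:carter}

The existence half of Carter's theorem fails for $A_5$, but the conjugacy half holds in general.

\begin{theorem}[Vdovin \cite{Vdovin}]\label{thm:vdovin}
Any two Carter subgroups of a finite group are conjugate.
\end{theorem}

Conjugacy makes the Frattini argument available, and with it Carter subgroups can be moved up and down along quotient maps.

\begin{lemma}\label{lem:carter}
Let $Y\trianglelefteq X$.
\begin{enumerate}
\item[(a)] If $C$ is a Carter subgroup of $X$, then $CY/Y$ is a Carter subgroup of $X/Y$. In particular, if $X/Y$ is nilpotent, then $CY=X$.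
\item[(b)] If $U/Y$ is a Carter subgroup of $X/Y$ and $C$ is a Carter subgroup of $U$, then $C$ is a Carter subgroup of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $g\in\mathbf N_X(CY)$. Then $C$ and $C^g$ are Carter subgroups of $CY$, so $C^g=C^h$ with $h\in CY$, and $g\in\mathbf N_X(C)h=Ch\subseteq CY$. So the nilpotent group $CY/Y$ is self-normalizing in $X/Y$. A nilpotent group is its only self-normalizing subgroup.

(b) By (a), $CY=U$. Hence $\mathbf N_X(C)\le\mathbf N_X(U)=U$ and $\mathbf N_X(C)=\mathbf N_U(C)=C$.
\end{proof}

Let $\mathcal C$ be the class of groups all of whose subgroups have Carter subgroups. It will play the part that the solvable groups played in Section~\ref{sec:A5}.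

\begin{lemma}\label{lem:classC}
The class $\mathcal C$ contains the solvable groups and is closed under subgroups, quotients and direct products. If $X\in\mathcal C$, then $\mu(X)=1$ if $X$ is nilpotent and $\mu(X)=0$ otherwise.
\end{lemma}

\begin{proof}
Solvable groups lie in $\mathcal C$ by Carter's theorem, and closure under subgroups holds by definition. A subgroup of $X/Y$ has the form $U/Y$, so closure under quotients follows from Lemma~\ref{lem:carter}(a). Let $Q\le X_1\times X_2$ with $X_1,X_2\in\mathcal C$. Let $C_1$ be a Carter subgroup of the projection of $Q$ to $X_1$ and $U$ its preimage in $Q$. Let $C_2$ be a Carter subgroup of the projection of $U$ to $X_2$ and $U'$ its preimage in $U$. Then $U'\le C_1\times C_2$ is nilpotent, and it is self-normalizing in $U$ as the preimage of a self-normalizing subgroup. By Lemma~\ref{lem:carter}(b), applied to the kernel of $Q\to X_1$, the Carter subgroup $U'$ of $U$ is a Carter subgroup of $Q$. The last statement is Lemma~\ref{lem:indicator}, whose hypothesis holds by Theorem~\ref{thm:vdovin}.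
\end{proof}

To prove Theorem~\ref{thm:positive}(b) we factor out the largest normal $\pi$-subgroup $M=\mathbf O_\pi(G)$. This preserves $l(G)$ and produces a normal $\pi$-complement, but it changes the subgroups over which we sum. Carter subgroups match the two sums term by term.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Let $M_1\le L$ be as in the definition of $\pi'$-length at most $1$. Then $M_1\le M$, so $LM/M$ is a quotient of $L/M_1$ and is a normal $\pi$-complement of $G/M$. This is the only use of the hypothesis on the length. The $\pi$-subgroups of $G$ lie in $\mathcal C$ by hypothesis. The $\pi$-subgroups of $G/M$ are the groups $R/M$ with $R\ge M$ a $\pi$-subgroup of $G$, so they lie in $\mathcal C$ too. By Lemma~\ref{lem:classC}, $\mu$ is the indicator function of nilpotency on all of them. Hence $\Sigma(G)$ is the right side of \eqref{eq:nilpotent}, and Lemma~\ref{lem:quot} and part (a) give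
\[
l(G)=l(G/M)=\sum_{R\in\mathcal R}k^0(\mathbf N_G(R)/R),
\]
where $\mathcal R$ is the set of $\pi$-subgroups $R\ge M$ with $R/M$ nilpotent, taken up to $G$-conjugation.

Let $\mathcal Q$ be the set of nilpotent $\pi$-subgroups $Q$ of $G$ with $\mathbf N_M(Q)\le Q$. Since $\mathbf N_M(Q)Q/Q$ is a normal $\pi$-subgroup of $\mathbf N_G(Q)/Q$, only the $Q\in\mathcal Q$ contribute to $\Sigma(G)$, by Lemma~\ref{lem:k0}. If $Q\in\mathcal Q$, then $R=MQ\in\mathcal R$ and $\mathbf N_R(Q)=\mathbf N_M(Q)Q=Q$, so $Q$ is a Carter subgroup of $R$. Conversely, each $R\in\mathcal R$ has a Carter subgroup $Q$ by hypothesis; then $MQ=R$ by Lemma~\ref{lem:carter}(a) and $\mathbf N_M(Q)\le\mathbf N_R(Q)=Q$, so $Q\in\mathcal Q$. Thus the fiber of $Q\mapsto MQ$ over $R$ is the set of Carter subgroups of $R$, a single $R$-class by Theorem~\ref{thm:vdovin}, and the map induces a bijection on $G$-classes. Finally, $\mathbf N_G(Q)\le\mathbf N_G(R)$, and $\mathbf N_G(R)$ permutes the Carter subgroups of $R$, on which $R$ is transitive. So $\mathbf N_G(R)=\mathbf N_G(Q)R$. Together with $\mathbf N_G(Q)\cap R=Q$ this gives $\mathbf N_G(R)/R\cong\mathbf N_G(Q)/Q$,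 and the two sums agree.
\end{proof}

The hypothesis on Carter subgroups cannot be dropped, since $A_5\wr C_p$ has $\pi'$-length at most $1$.

Three implications of Theorem~\ref{thm:dichotomy} are now immediate. If (2) holds, all $\pi$-groups lie in $\mathcal C$, so (3) holds by Lemma~\ref{lem:classC} and (1) holds by Theorem~\ref{thm:positive}(b). If (3) holds, then \eqref{eq:sum} says that every $\pi$-group has exactly one class of Carter subgroups, which gives (2). A group with a normal Hall $\pi$-subgroup has $\pi'$-length at most $1$. So Theorem~\ref{thm:dichotomy} will follow once we construct, when (2) fails, the counterexample promised in its last sentence.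

\section{A minimal group without a Carter subgroup}\label{sec:minimal}

From now on assume that condition (2) of Theorem~\ref{thm:dichotomy} fails, and let $H$ be a $\pi$-group of minimal order without a Carter subgroup. It replaces $A_5$. Its proper subgroups lie in $\mathcal C$, and $H\notin\mathcal C$. By Lemma~\ref{lem:carter}(a), no group with a quotient isomorphic to $H$ has a Carter subgroup. The group $H$ is not assumed to be simple, but minimality leaves little room.

\begin{lemma}\label{lem:minimal}
$H$ has a unique minimal normal subgroup $N$. The group $N$ is nonabelian, $\mathbf C_H(N)=1$, and $\Gamma=H/N$ is nilpotent. Moreover $2\in\pi$.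
\end{lemma}

\begin{proof}
By Carter's theorem $H$ is not solvable, so it has even order by Feit--Thompson and $2\in\pi$. Let $N$ be a minimal normal subgroup. By minimality $H/N$ has a Carter subgroup $U/N$. If $U<H$, then $U$ has a Carter subgroup, which is a Carter subgroup of $H$ by Lemma~\ref{lem:carter}(b). So $U=H$, and $H/N$ is nilpotent. If $N$ were abelian, $H$ would be solvable. If $N'\neq N$ were another minimal normal subgroup, $H$ would embed in the nilpotent group $H/N\times H/N'$. Finally, if the normal subgroup $\mathbf C_H(N)$ were nontrivial, it would contain $N$, and $N$ would be abelian.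
\end{proof}

Let $\rho:H\to\Gamma$ be the quotient map. In the construction below diagonals must be compatible with $\rho$, and they are conjugated by elements of $N$. So the role of $\operatorname{Out}(A_5)$ is taken by
\[
\mathfrak O=\mathfrak A/\operatorname{Inn}_N,\quad\text{where}\quad\mathfrak A=\{\alpha\in\operatorname{Aut}(H):\rho(x^\alpha)=\rho(x)\text{ for all }x\},\quad\operatorname{Inn}_N=\{\operatorname{inn}(s):s\in N\}.
\]
Here $\operatorname{Inn}_N\le\mathfrak A$, and it is normal because $\alpha^{-1}\operatorname{inn}(s)\alpha=\operatorname{inn}(s^\alpha)$ and $N^\alpha=N$. Put $m=|\mathfrak O|$. We shall find $F=a_p(m)+\nu$ as in Lemma~\ref{lem:labeled}(b). If $m$ were $1$, then $a_p(m)=0$ and $\nu=1$, and the construction would give $F=1$. So everything depends on excluding $m=1$. When $H$ is simple this means $\operatorname{Out}(H)\ne1$, and here we use the classification.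

\begin{theorem}[Kondrat'ev \cite{Kondratev}]\label{thm:kondratev}
Let $S$ be a nonabelian simple group and $T$ a Sylow $2$-subgroup of $S$ with $\mathbf N_S(T)\ne T$. Then $S$ is one of $J_1$, $J_2$, $J_3$, $Suz$, $HN$, or ${}^2G_2(3^{2n+1})$ with $n\ge1$, or of Lie type in characteristic $2$ (where $\mathbf N_S(T)$ is a Borel subgroup), or one of $PSL_n(q)$, $PSU_n(q)$, $PSp_{2n}(q)$, $E_6(q)$, ${}^2E_6(q)$ with $q$ odd.
\end{theorem}

\begin{proposition}\label{prop:m}
$m\ge2$.
\end{proposition}

\begin{proof}
Suppose $N<H$. The nilpotent group $\Gamma\ne1$ has nontrivial center, so there is $z\in H\setminus N$ with $\rho(z)\in\mathbf Z(\Gamma)$. Then $\operatorname{inn}(z)\in\mathfrak A$. If $\operatorname{inn}(z)=\operatorname{inn}(s)$ with $s\in N$, then $zs^{-1}\in\mathbf Z(H)\le\mathbf C_H(N)=1$, so $z\in N$, which is false. Hence $m\geq2$.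

Suppose $N=H$. Then $H$ is simple and $m=|\operatorname{Out}(H)|$. Assume $\operatorname{Out}(H)=1$. A self-normalizing Sylow $2$-subgroup would be a Carter subgroup, so $H$ is on the list of Theorem~\ref{thm:kondratev}. We compare the list with the known outer automorphism groups (\cite[Theorem 2.5.12]{GLS} and \cite{Atlas}).
\begin{itemize}
\item $J_2$, $J_3$, $Suz$ and $HN$ have $|\operatorname{Out}|=2$.
\item ${}^2G_2(3^{2n+1})$ with $n\ge1$ has field automorphisms.
\item For $q$ odd, $PSL_2(q)$ and $PSp_{2n}(q)$ have outer diagonal automorphisms, $PSL_n(q)$ $(n\ge3)$ and $E_6(q)$ have graph automorphisms, and $PSU_n(q)$ $(n\ge3)$ and ${}^2E_6(q)$ have field automorphisms.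
\item In characteristic $2$, the untwisted groups over $\mathbb F_q$ with $q>2$ and the twisted groups have outer field automorphisms, and the derived groups $Sp_4(2)'$, $G_2(2)'$, ${}^2F_4(2)'$ have nontrivial outer automorphism groups. In the untwisted groups over $\mathbb F_2$ the maximally split torus is trivial, so a Borel subgroup is a self-normalizing Sylow $2$-subgroup, which we have excluded.
\end{itemize}
Only $H=J_1$ remains. But $J_1$ has the proper subgroup $A_5$, which has no Carter subgroup, against the minimality of $H$.
\end{proof}

\section{Fiber products and the general counterexample}\label{sec:fiber}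

If $\Gamma\ne1$, a subgroup of $H^n$ that projects onto every factor need not be a product of diagonals; the group $\{(x,y):\rho(x)=\rho(y)\}\le H^2$ is an example. So we make fiber products over $\Gamma$ the basic objects. Call a pair $(V,\tau)$ a \emph{base} if $V\in\mathcal C$ and $\tau:V\to\Gamma$ is an epimorphism. For a base and a finite set $I$ put
\[
Y_I(V)=\{((x_i)_{i\in I},v)\in H^I\times V:\rho(x_i)=\tau(v)\text{ for all }i\in I\},
\]
and $Y_n(V)=Y_{\{1,\dots,n\}}(V)$, so $Y_0(V)=V$. For $\Gamma=1$ this is $H^n\times V$. The coordinate projections $\operatorname{pr}_i:Y_n(V)\to H$ are onto, because $\tau$ is onto. If $\{1,\dots,n\}$ is the disjoint union of $I$ and $J$, then forgetting the coordinates in $I$ maps $Y_n(V)$ onto $Y_J(V)$ with kernel $N^I$. In particular $|Y_n(V)|=|N|^n|V|$. We extend $\tau$ to $Y_J(V)$ by applying it to the $V$-coordinate.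

Fix a base, $n\ge1$, and $Y=Y_n(V)$. For $I,J$ as above, a partition $\Lambda$ of $I$, a tuple $\alpha\in\mathfrak A^I$ and a subgroup $W\le Y_J(V)$, let
\[
Q(\Lambda,\alpha,W)=\bigl\{\bigl((x_{\lambda(i)}^{\alpha_i})_{i\in I},w\bigr): w\in W,\ x_\lambda\in H,\ \rho(x_\lambda)=\tau(w)\text{ for all }\lambda\in\Lambda\bigr\}.
\]
This is the analogue of $D\times W$. It is a subgroup of $Y$ because each $\alpha_i$ preserves $\rho$. It projects onto $W$ with kernel $D_N(\Lambda,\alpha|_N)$, so its order is $|N|^{|\Lambda|}|W|$. If $(W,\tau|_W)$ is a base, the parameters $((x_\lambda),w)$ give an isomorphism $Q(\Lambda,\alpha,W)\cong Y_{|\Lambda|}(W)$. The next lemma shows that the fiber products are closed under the recursion that defines $\mu$.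

\begin{lemma}\label{lem:structure}
Let $Q\le Y$, let $I=\{i:\operatorname{pr}_i(Q)=H\}$ with complement $J$, and let $W$ be the image of $Q$ in $Y_J(V)$. Then $W\in\mathcal C$. If $I\ne\varnothing$, then $(W,\tau|_W)$ is a base and $Q=Q(\Lambda,\alpha,W)$ for some partition $\Lambda$ of $I$ and some $\alpha\in\mathfrak A^I$.
\end{lemma}

\begin{proof}
The group $W$ lies in $\prod_{j\in J}\operatorname{pr}_j(Q)\times V$, a product of proper subgroups of $H$ and of $V$, so $W\in\mathcal C$ by Lemma~\ref{lem:classC}. Let $I\neq\varnothing$ and $i\in I$. If $q\in Q$ has image $w\in W$, then $\tau(w)=\rho(\operatorname{pr}_i(q))$, so $\tau(W)=\Gamma$.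

We first describe the kernel $E=Q\cap N^I$ of $Q\to W$. The group $\operatorname{pr}_i(E)$ is normal in $\operatorname{pr}_i(Q)=H$ and contained in $N$, so it is $1$ or $N$. If it were $1$, the epimorphism $\operatorname{pr}_i:Q\to H$ would factor through $Q/E\cong W$, and $H$ would be a quotient of a group in $\mathcal C$. So $\operatorname{pr}_i(E)=N$ for all $i\in I$. Let $\Omega=Q$ act on the $i$-th copy of $N$ by conjugation through $\operatorname{pr}_i$. As $\operatorname{pr}_i(Q)=H$ and $N$ is a nonabelian minimal normal subgroup of $H$, Lemma~\ref{lem:subdirect} applies to $E\trianglelefteq Q$. It gives $E=D_N(\Lambda,\beta)=\prod_\lambda E_\lambda$ with $E_\lambda=E\cap N^\lambda\trianglelefteq Q$. Fix $i_\lambda\in\lambda$ for each block; we may take $\beta_{i_\lambda}=1$.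

Next we extend each $\beta_i$ from $N$ to $H$. Let $i\in\lambda$, $q\in Q$, $x=\operatorname{pr}_{i_\lambda}(q)$, $y=\operatorname{pr}_i(q)$. For $s\in N$, the conjugate by $q$ of the element $(s^{\beta_j})_{j\in\lambda}$ of $E_\lambda$ lies in $E_\lambda$ and has coordinates $s^x$ at $i_\lambda$ and $(s^{\beta_i})^y$ at $i$. Hence $(s^x)^{\beta_i}=(s^{\beta_i})^y$, that is,
\[
\operatorname{inn}(y)|_N=\beta_i^{-1}\,\operatorname{inn}(x)|_N\,\beta_i .
\]
Since $\mathbf C_H(N)=1$, an element of $H$ is determined by its action on $N$, so $x$ and $y$ determine each other. The pairs $(x,y)$ form a subgroup of $H\times H$ that projects onto both factors, so they form the graph of an automorphism $\alpha_i$ of $H$. Since $q\in Y$ we have $\rho(y)=\rho(x)$, so $\alpha_i\in\mathfrak A$. Therefore $Q\le Q(\Lambda,\alpha,W)$, and both groups have order $|E||W|=|N|^{|\Lambda|}|W|$.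
\end{proof}

\begin{lemma}\label{lem:sn}
$Q=Q(\Lambda,\alpha,W)$ is self-normalizing in $Y$ if and only if $W$ is self-normalizing in $Y_J(V)$.
\end{lemma}

\begin{proof}
The group $\hat Q=Q(\Lambda,\alpha,Y_J(V))$ maps onto $Y_J(V)$, and $Q$ is the preimage of $W$ in $\hat Q$. So the preimage in $\hat Q$ of the normalizer of $W$ normalizes $Q$. If $Q$ is self-normalizing, so is $W$. Conversely, let $W$ be self-normalizing and $g\in\mathbf N_Y(Q)$. The image of $g$ in $Y_J(V)$ normalizes $W$, so it lies in $W$. After multiplying $g$ by an element of $Q$ we may assume $g\in N^I$. Then $g$ normalizes $Q\cap N^I=D_N(\Lambda,\alpha|_N)$, which is self-normalizing in $N^I$ by Lemma~\ref{lem:diag}(b), since $\mathbf Z(N)=1$. So $g\in Q$.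
\end{proof}

\begin{proposition}\label{prop:fiber}
Let $(V,\tau)$ be a base, $C$ a Carter subgroup of $V$, $n\ge0$, and $a_k=a_k(m)$.
\begin{enumerate}
\item[(a)] $\mu(Y_n(V))=a_n$ if $V$ is nilpotent, and $\mu(Y_n(V))=0$ otherwise.
\item[(b)] Let $n\ge1$. The self-normalizing subgroups of $Y=Y_n(V)$ of nonzero weight are the conjugates of the subgroups $Q(\Lambda,\alpha,C)$, with $\Lambda$ a partition of $\{1,\dots,n\}$ and $\alpha\in\mathfrak A^n$. Such a subgroup has weight $a_{|\Lambda|}$. Reducing $\alpha$ modulo $\operatorname{Inn}_N$ gives a bijection from their $Y$-classes onto the $\mathfrak O$-labeled partitions of $\{1,\dots,n\}$, which commutes with permutations of the coordinates.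
\end{enumerate}
\end{proposition}

\begin{proof}
Induct on $|Y_n(V)|$ over all $n$ and all bases. The case $n=0$ is Lemma~\ref{lem:classC}. Let $n\ge1$. All $a_k$ are nonzero since $m\ge2$.

\emph{Which subgroups contribute.} Let $Q$ be a proper self-normalizing subgroup of $Y$, with $I,J,W$ as in Lemma~\ref{lem:structure}. If $I=\varnothing$, then $Q=W\in\mathcal C$, and $Q$ is not nilpotent because $Y$ has the quotient $H$ and hence no Carter subgroup; so $\mu(Q)=0$. If $I\ne\varnothing$, then $Q\cong Y_{|\Lambda|}(W)$, and by induction $\mu(Q)=a_{|\Lambda|}$ if $W$ is nilpotent and $\mu(Q)=0$ otherwise. A nilpotent $W$ is a Carter subgroup of $Y_J(V)$ by Lemma~\ref{lem:sn}. If $J\ne\varnothing$, then $Y_J(V)$ has the quotient $H$, so $J=\varnothing$ and $W$ is a Carter subgroup of $V$. It is conjugate to $C$ by Theorem~\ref{thm:vdovin}. As $Y$ maps onto $V$, a conjugate of $Q$ has image exactly $C$ and is, by Lemma~\ref{lem:structure}, of the form $Q(\Lambda,\alpha,C)$. Conversely, $\tau(C)=\Gamma$ by Lemma~\ref{lem:carter}(a), since $\Gamma$ is nilpotent; so $(C,\tau|_C)$ is a base, and every $Q(\Lambda,\alpha,C)\cong Y_{|\Lambda|}(C)$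 is self-normalizing in $Y$ by Lemma~\ref{lem:sn}.

\emph{Their classes.} Let $Q=Q(\Lambda,\alpha,C)$ and $Q'=Q(\Lambda',\alpha',C)$. If $Q^g=Q'$ with $g\in Y$, the image of $g$ in $V$ lies in $\mathbf N_V(C)=C$, so $g\in QN^n$. Thus $Q$ and $Q'$ are conjugate in $Y$ if and only if they are conjugate under $N^n$. Conjugation by $(s_i)\in N^n$ replaces $\alpha_i$ by $\alpha_i\operatorname{inn}(s_i)$. The group $Q$ determines $\Lambda$ through $Q\cap N^n=D_N(\Lambda,\alpha|_N)$, by Lemma~\ref{lem:diag}(a). For $i,j$ in the same block, the projection of $Q$ to the coordinates $i,j$ is the graph of $\alpha_i^{-1}\alpha_j$ on all of $H$, because $\tau(C)=\Gamma$. So $Q$ determines $(\alpha_i)_{i\in\lambda}$ up to a common left factor in $\mathfrak A$. Such a factor $\gamma_\lambda$ does not change $Q$, since $x_\lambda\mapsto x_\lambda^{\gamma_\lambda}$ permutes each fiber of $\rho$. Hence $Q$ and $Q'$ are conjugate if and only if $\Lambda=\Lambda'$ and $\alpha'_i=\gamma_{\lambda(i)}\alpha_i\operatorname{inn}(s_i)$ with $\gamma_\lambda\in\mathfrak A$, $s_i\in N$, that is, if and only if the images of $\alpha,\alpha'$ in $\mathfrak O^n$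 define the same labeling. A permutation of the coordinates fixes $C$ and permutes the indices of $\Lambda$ and $\alpha$.

\emph{The weight of $Y$.} Apply \eqref{eq:sum} and Lemma~\ref{lem:labeled}(a). If $V$ is nilpotent, then $C=V$, the group $Y$ is the member with $n$ blocks, and $\mu(Y)=1-(1-a_n)=a_n$. If $V$ is not nilpotent, then $C<V$, all members are proper, and $\mu(Y)=1-1=0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:dichotomy}]
Let $p\notin\pi$ be a prime. It is odd, because $2\in\pi$ by Lemma~\ref{lem:minimal}. The nilpotent group $\Gamma$ lies in $\mathcal C$, so $(\Gamma,\operatorname{id})$ is a base. Let $Y=Y_p(\Gamma)$, a $\pi$-group of order $|N|^p|\Gamma|$, and let $G=Y\rtimes\langle t\rangle$, where $t$ has order $p$ and permutes the $p$ coordinates in $H$ cyclically. Then $Y$ is a normal Hall $\pi$-subgroup of index $p$. By Proposition~\ref{prop:fiber}(b) and Lemma~\ref{lem:labeled}(b), the number $F$ of Lemma~\ref{lem:indexp} is $a_p(m)+\nu$ with $\nu\ge1$. Therefore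
\[
F-1\ \ge\ a_p(m)=\prod_{i=1}^{p-1}(1-im)\ >\ 0,
\]
since $m\ge2$ (Proposition~\ref{prop:m}) makes all $p-1$ factors negative and $p-1$ is even. By Lemma~\ref{lem:indexp}, $\Sigma(G)=p+(p-\frac1p)(F-1)>p=l(G)$. So if (2) fails, then (1) fails, through a group with a normal Hall $\pi$-subgroup of index $p$, for every prime $p\notin\pi$.
\end{proof}

\begin{remark}
If $\{2,3,5\}\subseteq\pi$ we may take $H=A_5$, since all groups of order less than $60$ are solvable. Then $\Gamma=1$, $m=2$, $\nu=1$, and $G$ is the group $A_5\wr C_p$ of Theorem~\ref{thm:counter}.
\end{remark}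

\begin{thebibliography}{9}

\bibitem{Atlas} \emph{Atlas of Finite Groups}.

\bibitem{Glauberman} Glauberman, Canad. J. Math. 20 (1968).

\bibitem{GLS} Gorenstein, Lyons and Solomon, \emph{The Classification of the Finite Simple Groups} 3.

\bibitem{IsaacsAJM} Isaacs, Amer. J. Math. 95 (1973).

\bibitem{IsaacsBook} Isaacs, \emph{Character Theory}.

\bibitem{Kondratev} Kondrat'ev, Math. Notes 78 (2005), 338--346.

\bibitem{talk} \emph{Things left to prove}, Characters and Blocks of Finite Groups, Gabriel's conference 2025, \texttt{https://brauersuzuki.github.io/talks/valencia.pdf}.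

\bibitem{Vdovin} Vdovin, \emph{Carter subgroups of finite groups}, Siberian Adv. Math. 19 (2009), 24--74.

\end{thebibliography}
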